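# Sets of positive measure and uniqueness for multiple Walsh series

## 1. One variable: localization plus Bessel's inequality

Take a set $L$ of positive measure. Can a Walsh series with some nonzero coefficient converge to $0$ at every point outside $L$? In one variable the answer is yes, with a short proof. We start there, because the rest of the lecture is about what happens to the two ingredients of this proof when there are several variables.

**Definition (dyadic group and Walsh functions).** $G$ is the set of sequences $t=\{t_k\}_{k\ge0}$, $t_k\in\{0,1\}$, with coordinatewise addition mod $2$ and normalized Haar measure $|\cdot|$. For $n=\sum_k n_k2^k\in\mathbb Z_+$ with $n_k\in\{0,1\}$ put $w_n(t)=(-1)^{\sum_kn_kt_k}$ (Paley enumeration), and $r_m(t)=w_{2^m}(t)=(-1)^{t_m}$.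

For instance $w_0=1$, $w_1=(-1)^{t_0}$, $w_2=(-1)^{t_1}$, $w_3=(-1)^{t_0+t_1}$. Always $w_n(x+t)=w_n(x)w_n(t)$, and $w_nw_m=w_{n+m}$ when the binary expansions of $n$ and $m$ have no common digit $1$. The $w_n$ are orthonormal.

**Definition (cubes and rank).** Let $I_r=\{t\in G:t_0=\dots=t_{r-1}=0\}$. A *cube of rank $r$* in $G^s$ is a coset of $I_r^s$, and $Q_r(x)$ is the one containing $x$. Two cubes are nested or disjoint. A function *has rank $r$* if it is constant on cubes of rank $r$.

The functions $w_n$ with $n<2^r$ have rank $r$ and are $2^r$ orthonormal functions in a space of dimension $2^r$, so they span the rank-$r$ functions on $G$. Hence the Walsh system is complete in $L^2(G)$. Write $\hat h(n)=\int hw_n$, $D_N=\sum_{n<N}w_n$, and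
$$S_Nh(x)=\sum_{n<N}\hat h(n)w_n(x)=\int h(t)D_N(x+t)\,dt .$$

**Kernels.** Since $D_{2^r}=\prod_{k<r}(1+r_k)$, we have $D_{2^r}=2^r\mathbf 1_{I_r}$. If $N=2^q\nu+l$ with $0\le l<2^q$, the integers $n\in[2^q\nu,N)$ are $2^q\nu+m$ with $m<l$, so $w_n=w_{2^q\nu}w_m$. Also $D_{2^q\nu}=D_{2^q}\sum_{\kappa<\nu}w_{2^q\kappa}$. Therefore
$$D_N=D_{2^q\nu}+w_{2^q\nu}D_l,\qquad D_{2^q\nu}=0\ \text{ off } I_q. \tag{1}$$
For example $D_3=D_2+w_2D_1$: it equals $3$ on $I_2$, $1$ where $(t_0,t_1)=(0,1)$, $1$ where $(t_0,t_1)=(1,0)$, and $-1$ where $(t_0,t_1)=(1,1)$.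

We also need $D_N$ on a shell $I_i\setminus I_{i+1}$. There $w_n=1$ for $n<2^i$ and $w_n=-1$ for $2^i\le n<2^{i+1}$, so for $l<2^{i+1}$ we get $D_l=\min(l,2^{i+1}-l)$. With (1) for $q=i+1$,
$$D_N(\xi)=w_{2^{i+1}\nu}(\xi)\,\min(l,2^{i+1}-l)\quad\text{for }\xi\in I_i\setminus I_{i+1},\ N=2^{i+1}\nu+l,\ 0\le l<2^{i+1}. \tag{2}$$
In particular $D_{2^r+2^i}(\xi)=\pm2^i$ for $r>i$, while $D_{2^r}(\xi)=0$.

**Proposition 1 (one variable).** Let $L\subset G$ be measurable with $|L|>0$, let $P\subset L$ be compact with $|P|>0$, and let $f=\mathbf 1_P$. Then $S_Nf(x)\to0$ for every $x\in G\setminus P$, and $\hat f(0)=|P|>0$.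

*Proof.* Let $x\notin P$. As $P$ is closed, there is $q$ with $Q_q(x)\cap P=\emptyset$. Write $N=2^q\nu+l$, $0\le l<2^q$. By (1),
$$S_Nf(x)=\int f(t)D_{2^q\nu}(x+t)\,dt+\sum_{m<l}\hat f(2^q\nu+m)\,w_{2^q\nu+m}(x).$$
The first term is $0$, because its kernel lives on $t\in Q_q(x)$, where $f=0$. The second is a sum of fewer than $2^q$ Fourier coefficients whose indices tend to infinity with $N$, and $\sum_n|\hat f(n)|^2<\infty$, so it tends to $0$. $\square$

One part is killed exactly by *localization*, and the other tends to zero by *Bessel's inequality*. In $d$ variables the kernel is a product $\prod_iD_{N_i}$. When each factor is split by (1), we get terms in which some variables are of the first kind and some of the second. What happens to these mixed terms? The answer depends on $d$ and on how the partial sums go to infinity.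

## 2. Uniqueness sets in $d$ variables, and two theorems

Let $d\ge2$. For $\mathbf n\in\mathbb Z_+^d$ and $t=(t_1,\dots,t_d)\in G^d$ put $w_{\mathbf n}(t)=\prod_iw_{n_i}(t_i)$. The digits of $t_i$ are $t_{i,0},t_{i,1},\dots$ For a series $\sum a_{\mathbf n}w_{\mathbf n}$ with real coefficients let $S_{\mathbf N}=\sum_{0\le n_i<N_i}a_{\mathbf n}w_{\mathbf n}$.

On $[0,1)$ one writes $x=\sum x_k2^{-k-1}$ (finite expansion for dyadic rationals), $w_n(x)=(-1)^{\sum n_kx_k}$, and $w_n(1)=\lim_{x\to1^-}w_n(x)$. The space $X$ is $G^d$ with Haar measure or $[0,1]^d$ with Lebesgue measure.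

**Definition (modes of convergence).** The series converges *rectangularly* to $S$ at a point if $S_{\mathbf N}\to S$ there as $\min_iN_i\to\infty$. For $\rho\in(0,1]$ it converges *$\rho$-regularly* if $S_{\mathbf N}\to S$ as $\min_iN_i\to\infty$ subject to $\min_{i,j}N_i/N_j\ge\rho$.

For $\rho=1$ all $N_i$ are equal: we sum over cubes. For $\rho<1$ and fixed $i$, the indices $(2^r,2^r+2^i)$ are allowed once $r$ is large, since their ratio tends to $1$. They are never allowed for $\rho=1$. This small difference will matter a great deal.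

**Definition (U-sets and M-sets).** $L\subset X$ is a *U-set* for a mode of convergence if every series converging to $0$ in that mode at each point of $X\setminus L$ has all coefficients $0$. Otherwise $L$ is an *M-set*. $U_{\mathrm{rect},d}$ and $U_{\rho,d}$ are the classes of U-sets.

For example, every $L\subset G^d$ containing a cube $Q$ is an M-set for all modes: $\mathbf 1_Q$ is a finite Walsh sum, so its partial sums equal $\mathbf 1_Q$ once all $N_i$ are large. The question is therefore about sets with empty interior.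

The question, which is posed in "WALSH AND DYADIC ANALYSIS", is whether every $L$ of positive measure is an M-set, for rectangular or $\rho$-regular convergence. The answer, the same in $[0,1]^d$ and in $G^d$, is this.

| | rectangular | $\rho$-regular, $0<\rho<1$ | $\rho=1$ |
|---|---|---|---|
| $d=2$ | yes | yes | yes |
| $d\ge3$ | no | no | yes |

**Theorem A.** Let $X=[0,1]^d$ or $G^d$, let $L\subset X$ be measurable of positive measure, and assume (A1) $d\ge2$ and the convergence is $1$-regular, or (A2) $d=2$ and the convergence is rectangular. Then there is a measurable $f$ with $0\le f\le\mathbf 1_L$, $\int f>0$, whose Walsh–Fourier series converges to $0$ in the given sense at every point of $X\setminus L$. So $L$ is an M-set. For $d=2$ it is then an M-set for every $\rho$-regular convergence, because rectangular convergence implies $\rho$-regular convergence.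

**Theorem B.** Let $d\ge3$, $\varepsilon>0$. There is a single compact $P\subset G^d$ of measure $>1-\varepsilon$ which is a U-set for rectangular convergence and for $\rho$-regular convergence for every $\rho\in(0,1)$ simultaneously. Its preimage in $[0,1]^d$ (same measure) has the same property.

**Corollary.** For $d\ge3$ and $0<\rho<1$: $U_{1,d}\subsetneq U_{\rho,d}$, in both settings.

*Proof of the Corollary from the theorems.* $\rho$-regular convergence implies $1$-regular convergence, so $U_{1,d}\subset U_{\rho,d}$. For $\varepsilon<1$ the set of Theorem B is in $U_{\rho,d}$ and has positive measure, so by (A1) it is an M-set for $\rho=1$. $\square$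

**Reduction to $G^d$.** This step removes $[0,1]^d$ from the discussion. Let $\iota:[0,1]\to G$ send $x\in[0,1)$ to its digits and $1$ to $(1,1,1,\dots)$. Points close to $1$ have many initial digits $1$, so $w_n(1)=(-1)^{\sum n_k}$ and $w_n(x)=w_n(\iota(x))$ for all $x\in[0,1]$. The image of $\iota$ is
$$D=G\setminus E_0,\qquad E_0=\{\text{sequences that are eventually }1\text{ but not identically }1\},$$
and $E_0$ is countable. The map $\iota$ is a bijection onto $D$. Up to a countable set it carries dyadic intervals to cubes of the same measure, so it is a measure-preserving Borel isomorphism onto $D$. Hence: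

* For Theorem A it suffices to take a compact $P\subset G^d$ with $|P|>0$ and find $0\le f\le\mathbf 1_P$, $\int f>0$, with partial sums tending to $0$ off $P$. Apply this to a compact $P\subset L$, respectively $P\subset\iota^d(L)$, of positive measure. In the second case use $f\circ\iota^d$: it has the same coefficients, and if $x\notin L$ then $\iota^d(x)\notin P$ by injectivity.
* For Theorem B it suffices to find a compact $P\subset G^d$, $|P|>1-\varepsilon$, such that convergence to $0$ at every point of $D^d\setminus P$ already forces all coefficients to vanish. This covers $P\subset G^d$ and $(\iota^d)^{-1}(P)\subset[0,1]^d$.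

The missing points $E_0$ are a real issue. For $e\in E_0$ the one-variable series $\sum w_n(e)w_n(x)$ has $S_N(x)=D_N(x+e)$. At every $x\in D$ we have $x+e\ne0$, so $S_{2^r}(x)\to0$ everywhere on $D$, although the coefficients are $\pm1$. The indices $2^r+2^i$ detect this: if $x+e\in I_i\setminus I_{i+1}$, then $S_{2^r+2^i}(x)=\pm2^i$ for $r>i$ by (2).

## 3. Mixed terms, and why an indicator function is not enough

For $A\subset[d]=\{1,\dots,d\}$ put $x_A=(x_i)_{i\in A}$, $\pi_A(x)=x_A$, $w_{n_A}(x_A)=\prod_{i\in A}w_{n_i}(x_i)$. Let $\mathcal A$ be the family of nonempty proper subsets of $[d]$, $a=\#\mathcal A$. For $A\subset [d]$ write $B=[d]\setminus A$.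

The next lemma repeats the proof of Proposition 1 and isolates what is left over.

**Lemma 1.** Let $f\in L^2(G^d)$ vanish a.e. off a compact $F$, and let $x\notin F$. Choose $q$ with $Q_q(x)\cap F=\emptyset$ and with $Q_q(x_A)\cap\pi_A(F)=\emptyset$ for every $A\in\mathcal A$ such that $x_A\notin\pi_A(F)$. Write $N_i=2^q\nu_i+l_i$, $0\le l_i<2^q$. Then, as $\min N_i\to\infty$,
$$S_{\mathbf N}f(x)=o(1)+\sum_{A\in\mathcal A,\ x_A\in\pi_A(F)}J_A,\qquad J_A=\sum_{m\in\prod_{i\in B}[0,l_i)}w_{n_B}(x_B)\,\Sigma_A(n_B), \tag{3}$$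
where $n_B=(2^q\nu_i+m_i)_{i\in B}$ and
$$\Sigma_A(n_B)=\sum_{n_A\in\prod_{i\in A}[0,2^q\nu_i)}\hat f(n_A,n_B)\,w_{n_A}(x_A).$$

*Proof.* Such $q$ exists because $F$ and the finitely many projections $\pi_A(F)$ are compact. In $S_{\mathbf N}f(x)=\int f(t)\prod_iD_{N_i}(x_i+t_i)\,dt$ split each factor by (1), and let $A$ be the set of $i$ for which $D_{2^q\nu_i}$ is chosen. For $i\in B$ the chosen term is $w_{2^q\nu_i}D_{l_i}=\sum_{m_i<l_i}w_{2^q\nu_i+m_i}$. So $S_{\mathbf N}f(x)=\sum_{A\subset[d]}J_A$ with $J_A$ as in (3), and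
$$\Sigma_A(n_B)=\int f(t)\prod_{i\in A}D_{2^q\nu_i}(x_i+t_i)\,w_{n_B}(t_B)\,dt .$$
In each $J_A$ there are at most $2^{qd}$ values of $m$.

* $A=[d]$: the kernel lives on $Q_q(x)$, where $f=0$ a.e. So $J_A=0$.
* $A=\emptyset$: $J_A$ is a sum of at most $2^{qd}$ terms $\pm\hat f(\mathbf n)$ with $\min n_i\to\infty$. It tends to $0$ since $\hat f\in\ell^2$.
* $A\in\mathcal A$, $x_A\notin\pi_A(F)$: the kernel lives where $t_A\in Q_q(x_A)$, and such $t$ are not in $F$. So $J_A=0$. $\square$

The remaining terms are partial sums in the variables $A$, at a *fixed* point $x_A$, of coefficients with frequencies $n_B\to\infty$ in the other variables. Bessel's inequality controls them for almost every $x_A$, while we need every $x_A\in\pi_A(F)$. With $f=\mathbf 1_P$, this is exactly where the proof of Proposition 1 stops, and not merely for lack of technique.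

**Example (the indicator fails, $d=2$, rectangular).** Let $n_0=1$, $n_{s+1}=10n_s+2$, and $N^{(s)}=\sum_{k\text{ even},\,k<n_{s+1}}2^k$. Put
$$P=\{0\}\cup\bigcup_{s\ge0}\ \bigcup_{n_s\le i<n_{s+1}}\{\xi\in I_i\setminus I_{i+1}:D_{N^{(s)}}(\xi)>0\}\subset I_1 .$$
The pieces are clopen and only finitely many lie outside a given $I_r$, so $P$ is compact.

Let $N=N^{(s)}$ and $n_s\le i<n_{s+1}$. The number $l$ of (2) is $\sum_{k\text{ even},k\le i}2^k$. It equals $(2^{i+1}-1)/3$ for odd $i$, and for even $i$ one has $2^{i+1}-l=(2^{i+1}+1)/3$. Hence $|D_N|\ge(2^{i+1}-1)/3\ge2^{i-1}$ on the shell. If $i\le n_{s+1}-3$, one of $i+1,i+2$ is an even digit position of $N$, so the sign in (2) is $\pm1$ with equal measure on the shell, and the piece of $P$ in it has measure $2^{-i-2}$. It contributes at least $\frac18$ to $\int_PD_N$.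

The pieces in shells $n_{s+1}-2,n_{s+1}-1$ contribute at least $0$. On $I_{n_{s+1}}$ we have $D_N=N>0$. The shells before $n_s$ contribute at least $-\sum_{i<n_s}2^{-i-1}2^i=-n_s/2$. So
$$S_{N^{(s)}}\mathbf 1_P(0)=\int_PD_{N^{(s)}}\ge\tfrac18(n_{s+1}-n_s-2)-\tfrac12n_s=\tfrac58n_s\to\infty .$$
Now let $e_0=(1,0,0,\dots)$, so $(0,e_0)\notin P\times P$. For $N_2=2\nu+1$ and $t\in P\subset I_1$ we have $D_{N_2}(e_0+t)=0+w_{2\nu}(e_0+t)=w_{2\nu}(t)$, so $S_{N_2}\mathbf 1_P(e_0)=\hat{\mathbf 1}_P(2\nu)$. By the computation above $0<|P\cap I_r|<|I_r|$ for all $r$, so $\mathbf 1_P$ is not a.e. equal to a finite Walsh sum. Since $w_1=1$ on $P$, $\hat{\mathbf 1}_P(2\nu+1)=\hat{\mathbf 1}_P(2\nu)$. Hence $\hat{\mathbf 1}_P(2\nu)\ne0$ for infinitely many $\nu$. For such a $\nu$, as large as we like, choose $N_1=N^{(s)}$ so large that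
$$|S_{(N_1,2\nu+1)}\mathbf 1_{P\times P}(0,e_0)|=|S_{N_1}\mathbf 1_P(0)|\,|\hat{\mathbf 1}_P(2\nu)|\ge1 .$$
So the rectangular sums of $\mathbf 1_{P\times P}$ do not tend to $0$ at $(0,e_0)$.

## 4. A weak-type inequality from Billard's theorem

For the rectangular case with $d=2$ the mixed terms are one-variable partial sums, and we control all of them at once by a maximal function. The one external result of the lecture enters here: Billard's theorem (P. Billard, Studia Math. 28 (1967) 363–388) says that for every $h\in L^2(G)$ the sums $S_Nh$ converge a.e. We need the quantitative form.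

**Lemma 2.** Let $Mh=\sup_N|S_Nh|$ for real $h\in L^2(G)$. There is $C$ with $|\{Mh>\lambda\}|\le C\lambda^{-2}\|h\|_2^2$ for all $h$ and all $\lambda>0$.

*Proof.* The plan: if the inequality fails, superpose random translates of bad functions, with random signs, into one $F\in L^2$ with $MF=\infty$ on a set of positive measure.

**Step 1 (bad functions).** If the lemma fails, then after scaling there is for each $k\ge1$ a function $h_k$ such that $E_k=\{Mh_k>1\}$ satisfies $|E_k|>4^k\|h_k\|_2^2$. In particular $|E_k|>0$. Let $m_k=\lceil1/|E_k|\rceil$. Then $1\le m_k|E_k|\le2$ and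
$$\sum_kk^2m_k\|h_k\|_2^2\le\sum_kk^2m_k4^{-k}|E_k|\le\sum_k2k^24^{-k}<\infty .$$

**Step 2 (translates that cover almost every point infinitely often).** Take independent uniform $y_{k,l}\in G$, $1\le l\le m_k$. For each $x$,
$$\mathbb P\Big(x\notin\bigcup_l(y_{k,l}+E_k)\Big)=(1-|E_k|)^{m_k}\le e^{-m_k|E_k|}\le e^{-1},$$
independently in $k$. By the second Borel–Cantelli lemma, almost surely $x\in\bigcup_l(y_{k,l}+E_k)$ for infinitely many $k$. By Fubini fix $y_{k,l}$ such that this holds for a.e. $x$.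

**Step 3 (random signs).** Let $\epsilon_{k,l}$ be independent random signs. Enumerate the pairs $(k,l)$ in order of $k$, and then of $l$. For each $n$ the random series
$$c_n=\sum_{k,l}\epsilon_{k,l}\,k\,\hat h_k(n)\,w_n(y_{k,l})$$
has square-summable coefficients, so it converges almost surely, for all $n$ simultaneously. Also $\mathbb E\sum_nc_n^2=\sum_{k,l}k^2\|h_k\|_2^2<\infty$, so almost surely $(c_n)\in\ell^2$. Let $F\in L^2(G)$ have the coefficients $c_n$. Then for all $N$ and $x$
$$S_NF(x)=\sum_{k,l}\epsilon_{k,l}\,k\,S_Nh_k(x+y_{k,l}).$$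

**Step 4 (divergence).** For a.e. $x$ there are infinitely many $k$ for which there are $l,N$ with $|S_Nh_k(x+y_{k,l})|>1$. For such $k$ fix $l,N$, and fix all signs other than $\epsilon_{k,l}$. The two possible values of $S_NF(x)$ differ by more than $2k$, so at least one has modulus $>k$. Hence $\mathbb P(MF(x)>k)\ge\frac12$ for infinitely many $k$, and as these events decrease in $k$, $\mathbb P(MF(x)=\infty)\ge\frac12$. By Fubini some choice of signs gives $F\in L^2$ with $MF=\infty$ on a set of positive measure. This contradicts Billard's theorem. $\square$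

## 5. Proof of Theorem A: a fixed point that bounds the mixed terms

Let $P\subset G^d$ be compact, $|P|>0$. We look for $f\le\mathbf 1_P$ and functionals $V_Af\ge0$ on $G^A$ with two properties: $V_Af(x_A)<\infty$ forces the mixed terms $J_A$ at $x$ to tend to $0$, and $V_Af\le K$ at *every* point of $\pi_A(F)$, where $F$ is the closed support of $f$.

Integrability of $V_A\mathbf 1_P$ gives finiteness almost everywhere only. One would like to cut off: multiply $\mathbf 1_P$ by the indicators of $\{V_A\mathbf 1_P\le K\}$. But this changes $f$, hence $V_Af$, and we are back where we started. The idea is to ask for the self-consistent cutoff, and to get it from Brouwer's fixed point theorem.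

**Step 1 (the functionals).** This step defines $V_A$ and bounds its integral.

*Case A1.* For $A\in\mathcal A$ let $T_{k,n_B}f(x_A)=\sum_{n_A\in[0,k)^A}\hat f(n_A,n_B)w_{n_A}(x_A)$ and
$$V_Af(x_A)=\sum_{k\ge0}\ \sum_{n_B:\ n_i\ge k\ \forall i\in B}2^{-1-\max_{i\in B}(n_i-k)}\,|T_{k,n_B}f(x_A)|^2 .$$
For fixed $n_B$ put $k=\min n_i-j$. The weight is at most $2^{-1-j}$, so the weights sum over $k$ to at most $\sum_{j\ge0}2^{-1-j}=1$. Since $\int|T_{k,n_B}f|^2\le\sum_{n_A}|\hat f(n_A,n_B)|^2$, Parseval gives $\int V_Af\le\|f\|_2^2$.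

*Case A2.* Here $d=2$. For $A=\{1\}$ let $h_{n_2}=\sum_{n_1}\hat f(n_1,n_2)w_{n_1}\in L^2(G)$ and
$$V_Af(x_1)=\sum_{n_2}\min\{1,Mh_{n_2}(x_1)\}^3,$$
and symmetrically for $A=\{2\}$. By Lemma 2,
$$\int V_Af=\sum_{n_2}\int_0^13\lambda^2\,|\{Mh_{n_2}>\lambda\}|\,d\lambda\le3C\sum_{n_2}\|h_{n_2}\|_2^2=3C\|f\|_2^2 .$$
(The exponent $3$ makes the integral in $\lambda$ converge, as $3\lambda^2\cdot\lambda^{-2}$ is bounded.)

In both cases let $C_0\ge1$ be such that $\int V_Af\le C_0\|f\|_2^2$ for all $A\in\mathcal A$. If $f$ has rank $r$, then $\hat f(\mathbf n)=0$ unless all $n_i<2^r$. So only finitely many terms matter (and $N\le2^r$ suffices in $M$), $V_Af$ has rank $r$, and it depends continuously on $f$.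

**Step 2 (the fixed point at rank $r$).** This step produces $f_r$ that are supported where all $V_Af_r$ are small. Put $K=4aC_0/|P|$. Let $\gamma:[0,\infty)\to[0,1]$ be $1$ on $[0,K/2]$, $0$ on $[K,\infty)$, and linear in between. Let $P_r$ be the union of the rank-$r$ cubes meeting $P$, so $\bigcap_rP_r=P$. For a family $(g_A)_{A\in\mathcal A}$ of rank-$r$ functions $g_A:G^A\to[0,1]$ put $f=\mathbf 1_{P_r}\prod_Ag_A(x_A)$. The map
$$(g_A)_A\mapsto(\gamma(V_Af))_A$$
is a continuous self-map of a finite-dimensional cube. By Brouwer it has a fixed point; let $f_r$ be the corresponding $f$. Then $0\le f_r\le\mathbf 1_{P_r}$, and $f_r(x)\ne0$ forces $\gamma(V_Af_r(x_A))=g_A(x_A)>0$, that is,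
$$f_r(x)\ne0\ \Rightarrow\ V_Af_r(x_A)<K\quad\text{for all }A\in\mathcal A. \tag{4}$$
The cutoff does not remove too much. We have $|\{g_A<1\}|\le|\{V_Af_r>K/2\}|\le2C_0/K$, because $\|f_r\|_2\le1$. As $f_r=1$ on $P_r$ wherever all $g_A=1$,
$$\int f_r\ge|P|-2aC_0/K=|P|/2 .$$

**Step 3 (the limit).** Let $f$ be a weak $L^2$ limit of a subsequence of $f_r$. Then $0\le f\le1$ a.e. and $\int f\ge|P|/2$. For $r\ge s$ we have $f_r\le\mathbf 1_{P_s}$, so $f=0$ a.e. off every $P_s$, hence a.e. off $P$. Also $\hat f_r(\mathbf n)\to\hat f(\mathbf n)$ along the subsequence. Change $f$ on a null set so that $0\le f\le\mathbf 1_P$. Let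
$$F=\{x:\textstyle\int_{Q_s(x)}f>0\text{ for all }s\}.$$
$F$ is closed. It is contained in $P$, as a point off $P$ has a cube disjoint from $P$. Also $f=0$ a.e. off $F$, since the complement of $F$ is a countable union of cubes on which $\int f=0$.

**Step 4 ($V_Af(x_A)\le K$ for every $x\in F$ and $A\in\mathcal A$).** This is the passage from almost everywhere to everywhere. Consider a truncation of $V_A$. In A1 it uses finitely many $(k,n_B)$, all with $k\le2^s$. In A2 it uses finitely many frequencies of the $B$-variable, and in $M$ only the supremum over $N\le2^s$. Evaluated at $y_A$, it depends only on the first $s$ digits of the coordinates of $y_A$, and continuously on finitely many Fourier coefficients.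

Let $x\in F$. As $\int_{Q_s(x)}f>0$, weak convergence gives $\int_{Q_s(x)}f_r>0$ for large $r$ in the subsequence, so there is $y\in Q_s(x)$ with $f_r(y)\ne0$. By (4) the truncation for $f_r$ at $y_A$ is $<K$. It has the same value at $x_A$. Let $r\to\infty$: the truncation for $f$ at $x_A$ is $\le K$. Now enlarge the truncation; by monotone limits $V_Af(x_A)\le K$.

**Step 5 (convergence off $F$).** Let $x\notin F$. By Lemma 1 we must show $J_A\to0$ for $A\in\mathcal A$ with $x_A\in\pi_A(F)$. For such $A$, Step 4 gives $V_Af(x_A)\le K<\infty$. There are at most $2^{qd}$ values of $m$, so it suffices that each $\Sigma_A(n_B)\to0$.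

*A1.* All $N_i$ coincide, so all $\nu_i$ equal some $\nu$, and $\Sigma_A(n_B)=T_{k,n_B}f(x_A)$ with $k=2^q\nu$, $n_i=k+m_i$, $0\le m_i<2^q$. In the convergent series $V_Af(x_A)$ these terms have weight at least $2^{-1-2^q}$. For each of the finitely many $m$, different $\nu$ give different terms. Hence they tend to $0$ as $\nu\to\infty$.

*A2.* Say $A=\{1\}$. Then $\Sigma_A(n_2)=S_{2^q\nu_1}h_{n_2}(x_1)$, so $|\Sigma_A(n_2)|\le Mh_{n_2}(x_1)$ whatever $\nu_1$ is. As $\sum_{n_2}\min\{1,Mh_{n_2}(x_1)\}^3<\infty$, this tends to $0$ as $n_2\to\infty$. The case $A=\{2\}$ is symmetric.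

So $S_{\mathbf N}f(x)\to0$ off $F$, hence off $P$, and $\hat f(0)=\int f>0$. Theorem A is proved. $\blacksquare$

For $d\ge3$ and rectangular convergence, Step 1 has no substitute. With $A=\{1,2\}$, $B=\{3\}$, we would need a maximal inequality over all rectangles $(N_1,N_2)$ for functions of two variables, and Lemma 2 does not give one. Theorem B says that no other choice of $f$, and no other series, can help.

## 6. A bilinear phase with large rectangular sums

Theorem B needs a source of large two-variable partial sums. It is a unimodular function with a twist: the digits of one variable are paired with the digits of the other in reversed order.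

For $a,b\in\{0,1\}^L$ (indices $0\le l<L$) let $c\prec b$ be the strict lexicographic order in which *larger* indices are more significant, and $c'\prec'a$ the one in which *smaller* indices are more significant. For $\alpha,\alpha'\in\{0,1\}^L$ put
$$k(a,b;\alpha,\alpha')=(-1)^{\sum_l(\alpha_l\alpha'_l+a_l\alpha'_l+b_l\alpha_l)}\sum_{c\prec b}(-1)^{c\cdot\alpha}\sum_{c'\prec'a}(-1)^{c'\cdot\alpha'},\qquad\Xi(a,b)=\mathbb E_{\alpha,\alpha'}\,k(a,b;\alpha,\alpha').$$
Clearly $|k|\le2^{2L}$.

**Where $\Xi$ comes from.** On $G^2$ let $a_l(t)=t_{1,l}$, $b_l(t)=t_{2,L-1-l}$ and $\psi(t)=(-1)^{\sum_{l<L}a_l(t)b_l(t)}$. At a point $x$, with $a=a(x)$, $b=b(x)$, choose the indices $N_1=\sum_lb_l2^l$ and $N_2=\sum_la_l2^{L-1-l}$, which depend on $x$. The integers $n_1<N_1$ are $\sum c_l2^l$ with $c\prec b$, the integers $n_2<N_2$ are $\sum c'_l2^{L-1-l}$ with $c'\prec'a$, and $w_{n_1}(y_1)w_{n_2}(y_2)=(-1)^{c\cdot a(y)+c'\cdot b(y)}$. Since $\psi(x)\psi(x+y)=(-1)^{\sum_l(a_l(y)b_l(y)+a_lb_l(y)+b_la_l(y))}$,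
$$\psi(x)\,S_{N_1,N_2}\psi(x)=\int\psi(x)\psi(x+y)\sum_{n_1<N_1}w_{n_1}(y_1)\sum_{n_2<N_2}w_{n_2}(y_2)\,dy=\Xi(a(x),b(x)).$$
For $L=1$: $\psi=\frac12(1+r_0(t_1)+r_0(t_2)-r_0(t_1)r_0(t_2))$. At a point with $a=b=1$ we have $N_1=N_2=1$, $S_{1,1}\psi=\frac12$, $\psi(x)=-1$, and indeed $\Xi(1,1)=\frac14(1-1-1-1)=-\frac12$.

**Lemma 3.** $\Xi(a,b)=-\frac12\sum_sa_sb_s+\sum_{s<t}2^{-(t-s+1)}b_sa_t$. For uniform random $(a,b)$ and each fixed $\kappa$, $\mathbb P(|\Xi|\le\kappa)\to0$ as $L\to\infty$.

*Proof.* **Step 1 (the formula).** For single bits, $\mathbb E_{\alpha,\alpha'}(-1)^{\alpha\alpha'+m\alpha+m'\alpha'}=\frac14(1+(-1)^m+(-1)^{m'}-(-1)^{m+m'})=\frac12(-1)^{mm'}$. Hence, with $m=c+b$, $m'=c'+a$ mod $2$,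
$$\Xi=\sum_{c\prec b,\ c'\prec'a}\ \prod_l\tfrac12(-1)^{m_lm'_l}.$$
Now $c\prec b$ means: for some $s$ with $b_s=1$, $m_s=1$, $m_l=0$ for $l>s$, and $m_l$ is free for $l<s$. And $c'\prec'a$ means: for some $t$ with $a_t=1$, $m'_t=1$, $m'_l=0$ for $l<t$, and $m'_l$ is free for $l>t$. Fix $s,t$ and sum over the free entries.

* $s<t$: for $l<s$, $m_l$ is free and $m'_l=0$, factor $1$. For $l>t$, $m_l=0$ and $m'_l$ is free, factor $1$. For $s\le l\le t$ nothing is free and $m_lm'_l=0$, factor $\frac12$. Total $2^{-(t-s+1)}$.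
* $s=t$: indices $l\ne s$ give $1$ in the same way, and $l=s$ gives $-\frac12$.
* $s>t$: at index $t$ we have $m_t$ free and $m'_t=1$, factor $\frac12\sum_{m_t}(-1)^{m_t}=0$.

This is the formula.

**Step 2 (anticoncentration).** Given $b$, $\Xi=\sum_ta_t\omega_t$ with $\omega_t=\frac12\big(-b_t+\sum_{s<t}2^{-(t-s)}b_s\big)$. Let $\mathcal T(b)$ be the set of $t\ge1$ with $b_{t-1}=1$, $b_t=0$. For $t\in\mathcal T(b)$, $\omega_t\ge\frac14$. Let $\mathsf m=\#\mathcal T(b)$. Each of the disjoint pairs $(0,1),(2,3),\dots$ is a pair $(t-1,t)$ with $t\in\mathcal T(b)$ with probability $\frac14$, independently, so $\mathsf m$ is at least a Binomial$(\lfloor L/2\rfloor,\frac14)$ variable, and $\mathsf m\to\infty$ in probability.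

Condition on $b$ and on $a_t$ for $t\notin\mathcal T(b)$. The sets $\{t\in\mathcal T(b):a_t=1\}$ for which $\Xi$ lies in a given half-open interval of length $\frac14$ form an antichain, because enlarging such a set increases $\Xi$ by at least $\frac14$. By Sperner's theorem the conditional probability of the interval is at most $\binom{\mathsf m}{\lfloor\mathsf m/2\rfloor}2^{-\mathsf m}$, which tends to $0$ as $\mathsf m\to\infty$. Cover $[-\kappa,\kappa]$ by at most $8\kappa+2$ such intervals. $\square$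

The reversal is essential. If both orders made larger indices more significant, the same computation would give $0$ for $s\ne t$: at index $\min(s,t)$ one of $m,m'$ is $1$ and the other is free. For $s=t$ it would give factor $1$ for each $l<s$ (both entries free, $\frac12(1+1+1-1)$), factor $-\frac12$ at $s$, and factor $\frac12$ for each $l>s$. The result $-\frac12\sum_sa_sb_s2^{-(L-1-s)}$ is bounded by $1$ in modulus.

## 7. Windows: a function with bounded modulated sums has small mean

In the uniqueness proof the phase will be multiplied by an unknown bounded function $g$, and we will know that certain partial sums are bounded only where $g\ne0$. If $g$ were a constant $\theta$, the sums would be $\theta\,\Xi$, and $\Xi$ is usually large, so $\theta$ would have to be small. For general $g$ we use many windows of bits. By an orthogonality count, in one of them a suitable average of $g$ barely depends on the bits of the window.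

Let $\Omega$ be a finite probability space, $n=RL$, $\Lambda_v=[vL,(v+1)L)$ for $0\le v<R$. Let $g$ be a real function on $\Omega\times\{0,1\}^n\times\{0,1\}^n\ni(\omega,a,b)$, with product probability and uniform bits. Put
$$h_v=\mathbb E[g\mid\omega,a_{<(v+1)L},b_{\ge vL}],\qquad h_v^\circ=\mathbb E[g\mid\omega,a_{<vL},b_{\ge(v+1)L}],$$
$$\Theta_v(\omega,a,b)=\mathbb E_{\alpha,\alpha'\in\{0,1\}^{\Lambda_v}}\Big[k(a_{\Lambda_v},b_{\Lambda_v};\alpha,\alpha')\,h_v(\omega,a_{<vL},a_{\Lambda_v}+\alpha,\ b_{\Lambda_v}+\alpha',b_{\ge(v+1)L})\Big].$$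
If $g\equiv\theta$, then $\Theta_v=\theta\,\Xi(a_{\Lambda_v},b_{\Lambda_v})$.

**Lemma 4.** For each $\delta>0$ there are $L,R$, depending only on $\delta$, such that: if $|g|\le4$ and $|\Theta_v|\le4$ at every point where $g\ne0$, for all $v$, then $|\mathbb Eg|\le4\delta$.

*Proof.* Everything is linear in $g$. Divide by $4$: now $|g|\le1$, $|\Theta_v|\le1$ where $g\ne0$, and we want $|\mathbb Eg|\le\delta$.

**Step 1 (a good window).** We show that $\sum_v\|h_v-h_v^\circ\|_2^2\le2$. Let
$$g_v=\mathbb E[g\mid\omega,a_{<vL},b],\quad g'_v=\mathbb E[g\mid\omega,a,b_{\ge vL}],\quad h'_v=\mathbb E[g\mid\omega,a_{<vL},b_{\ge vL}].$$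
Then
$$h_v-h'_v=\mathbb E[g_{v+1}-g_v\mid\omega,a_{<(v+1)L},b_{\ge vL}],\qquad h'_v-h_v^\circ=\mathbb E[g'_v-g'_{v+1}\mid\omega,a_{<vL},b_{\ge vL}].$$
In the first identity, $g_{v+1}$ gives $h_v$ by the tower property. The function $g_v$ does not depend on $a_{\Lambda_v}$, so by independence conditioning it on $a_{\Lambda_v}$ as well changes nothing, and we get $h'_v$. The second identity is the same: $g'_v$ gives $h'_v$, and $g'_{v+1}$, which does not depend on $b_{\Lambda_v}$, gives $h_v^\circ$.

Moreover $h_v-h'_v\perp h'_v-h_v^\circ$, because $h'_v=\mathbb E[h_v\mid\omega,a_{<vL},b_{\ge vL}]$ and $h'_v-h^\circ_v$ is measurable for this conditioning. Conditional expectations contract $L^2$, and the $g_v$ form a martingale in $v$, the $g'_v$ a reversed one. So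
$$\sum_v\|h_v-h_v^\circ\|_2^2\le\sum_v\|g_{v+1}-g_v\|_2^2+\sum_v\|g'_v-g'_{v+1}\|_2^2\le2\|g\|_2^2\le2 .$$
Fix $v$ with $\|h_v-h_v^\circ\|_2^2\le2/R$ and drop the index $v$.

**Step 2 ($\Theta$ is nearly $h^\circ\Xi$).** As $h^\circ$ does not depend on the bits in $\Lambda$, replacing $h$ by $h^\circ$ in the definition of $\Theta$ gives $h^\circ\,\Xi(a_\Lambda,b_\Lambda)$. The error is an average of shifts of $h-h^\circ$ with factors bounded by $2^{2L}$. By Minkowski's inequality and invariance of the measure under shifts of bits,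
$$\Theta=h^\circ\,\Xi(a_\Lambda,b_\Lambda)+\mathrm{err},\qquad\|\mathrm{err}\|_2\le2^{2L}\|h-h^\circ\|_2\le2^{2L}\sqrt{2/R}.$$

**Step 3 (conclusion).** Let $\tau=\delta/3$. Since $h^\circ$ is a conditional expectation of $g$ and the event $\{|h^\circ|>\tau\}$ belongs to the conditioning $\sigma$-field,
$$|\mathbb Eg|=|\mathbb Eh^\circ|\le\tau+\mathbb E[|h^\circ|;|h^\circ|>\tau]\le\tau+\mathbb E[|g|;|h^\circ|>\tau]\le\tau+\mathbb P(g\ne0,\ |h^\circ|>\tau).$$
On the last event $|\Theta|\le1$, so $|h^\circ\Xi|\le1+|\mathrm{err}|$. Hence $|\mathrm{err}|>1$ or $|\Xi|\le2/\tau=6/\delta$. By Chebyshev's inequality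
$$|\mathbb Eg|\le\tfrac\delta3+\mathbb P(|\Xi|\le6/\delta)+2^{4L}\cdot\tfrac2R .$$
Choose $L$ by Lemma 3 so that the middle term is $\le\delta/3$, and then $R\ge6\cdot2^{4L}/\delta$. $\square$

## 8. The compact set $P$ for $d\ge3$

Let $d\ge3$; we may assume $\varepsilon<1$. Write $t=(t_1,t_2,z)$ with $z=(t_3,\dots,t_d)$. For an integer $k$ put $w_k(z)=\prod_{\kappa\ge3}w_k(t_\kappa)$.

For $j=1,2,\dots$ make the following choices (the dependence on $j$ is mostly suppressed). Choose $J=J_j$ with $2^{-J_j}\le\varepsilon2^{-j-1}$, put $\delta_j=8^{-J_j}$, let $L,R$ be given by Lemma 4 for $\delta_j$, and let $n=RL$. Put $p_1=j$ and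
$$m_i=p_i+n+j,\qquad p_{i+1}=m_i+2\qquad(1\le i\le J).$$
So stage $j$ uses $J$ blocks of digits $[p_i,p_i+n)$, and after each block, at a distance, one digit $m_i$. The blocks contain no $m_{i'}$. Define $\pm1$-valued functions on $G^d$
$$U_i(t)=(-1)^{B_i(t_1,t_2)}\prod_{\kappa=1}^dr_{m_i}(t_\kappa),\qquad B_i(t_1,t_2)=\sum_{l=0}^{n-1}t_{1,p_i+l}\;t_{2,p_i+n-1-l},$$
$$W_j=\{t:U_1(t)=\dots=U_J(t)=1\},\qquad W=\bigcup_jW_j,\qquad P=G^d\setminus W .$$
The phase of Section 6 sits in the block. The factors $r_{m_i}$ lift all $d$ frequencies to the same size $2^{m_i}$, and since the gap $m_i-(p_i+n)=j$ grows, these frequencies will have ratios close to $1$.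

**Measure.** Among the functions of stage $j$, the digit $t_{3,m_i}$ occurs in $U_i$ only. Given all other digits, the digits $t_{3,m_i}$ are thus determined by $U_1=\dots=U_J=1$, so $|W_j|=2^{-J_j}$. As $W_j$ is clopen, $P$ is compact, and $|P|\ge1-\sum_j\varepsilon2^{-j-1}=1-\varepsilon/2>1-\varepsilon$.

Two properties of $W$ will be used.

**Property (5).** For every $(x_1,x_2)\in D^2$ there is $z\in D^{d-2}$ with $(x_1,x_2,z)\in W$.
$$\tag{5}$$
Indeed, take $j=1$ and all digits of $z$ zero, except that the digits $t_{3,m_i}$ are chosen so that $U_i=1$ for all $i$. This $z$ has finitely many digits $1$, so it is in $D^{d-2}$.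

**Property (6).** Let $i_0\in\{1,2\}$, $q\ge0$, $e\in E_0$, and let coordinates $x_\kappa\in D$, $\kappa\ne i_0$, be given. There is $x_{i_0}\in D\cap Q_q(e)$, $x_{i_0}\ne e$, with $x\in W$.
$$\tag{6}$$
Indeed, take $j\ge\max(q,1)$. Let $x_{i_0}$ have the first $q$ digits of $e$ and all other digits $0$, except the digits with index $m_i$, $1\le i\le J$. The blocks start at or after $p_1=j\ge q$ and contain no $m_{i'}$, so the block digits of $x_{i_0}$ are $0$ and $B_i=0$. Hence the digit $m_i$ of $x_{i_0}$ can be chosen to make $U_i=1$. This $x_{i_0}$ is eventually $0$, so it lies in $D$ and differs from $e$.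

## 9. Quasi-measures and a uniqueness lemma on cubes

A general Walsh series need not be the Fourier series of a function, so we need an object to localize.

**Definition (quasi-measure, support).** A *quasi-measure* on a cube is a finitely additive real function on its clopen subsets. Locally constant functions can be integrated against it. Its *support* is the complement of the union of all cubes all of whose subcubes have value $0$.

Example: $\nu(K)=\mathbf 1[e\in K]$ on $G$ has support $\{e\}$ and $\int w_n\,d\nu=w_n(e)$; it gives the series at the end of Section 2.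

The support is closed. A cube disjoint from $\operatorname{supp}\nu$ is covered by cubes all of whose subcubes have value $0$. By compactness, and since cubes are nested or disjoint, it is contained in one of them or is a finite disjoint union of such cubes. So it has value $0$, and likewise every clopen set disjoint from $\operatorname{supp}\nu$. In particular $\operatorname{supp}\nu=\emptyset$ iff $\nu=0$. For a quasi-measure $\nu$ on a rank-$q$ cube $Q\subset G^s$ put
$$S^\nu_{\mathbf N}(x)=\int_Q\prod_{\kappa=1}^sD_{N_\kappa}(x_\kappa+t_\kappa)\,d\nu(t).$$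
For $s=0$, $\nu$ is a number and $S^\nu=\nu$.

**Series as quasi-measures.** A series with coefficients $a_{\mathbf n}$ defines $\mu(K)=\int_KS_{(2^r,\dots,2^r)}$ for $K$ clopen and $\mathbf 1_K$ of rank $\le r$. This does not depend on $r$: a term with some $n_\kappa\ge2^r$ integrates to $0$ over every rank-$r$ cube. Then $a_{\mathbf n}=\int w_{\mathbf n}\,d\mu$ (take $2^r>\max n_\kappa$ and use orthogonality), hence $S_{\mathbf N}=S^\mu_{\mathbf N}$ and $S_{(2^r,\dots,2^r)}(x)=2^{rd}\mu(Q_r(x))$.

**Localization.** By (1), if all $N_\kappa$ are multiples of $2^q$ and $x\in Q$ with $Q$ of rank $q$, the kernel $\prod D_{N_\kappa}(x_\kappa+t_\kappa)$ vanishes for $t\notin Q$. So $S_{\mathbf N}(x)=S^{\mu|_Q}_{\mathbf N}(x)$. The same holds for every quasi-measure and every subcube.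

**Lemma 5.** Let $s\ge0$ and let $\nu$ be a quasi-measure on a rank-$q$ cube $Q\subset G^s$. Suppose that for every $x\in Q\cap D^s$ and all fixed $\sigma_1,\dots,\sigma_s\in\{0\}\cup\{2^i:i\ge q\}$, $S^\nu_{(2^r+\sigma_1,\dots,2^r+\sigma_s)}(x)\to0$ as $r\to\infty$. Then $\nu=0$.

*Proof.* Induction on $s$. For $s=0$ the hypothesis says that the number $\nu$ is $0$. Let $s\ge1$ and suppose $F_\nu=\operatorname{supp}\nu\ne\emptyset$.

**Step 1 (Baire).** $F_\nu$ is the union of the countably many closed sets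
$$E_M=\{x\in F_\nu:|S^\nu_{(2^r,\dots,2^r)}(x)|\le1\ \ \forall r\ge M\},\qquad\{x\in F_\nu:x_\kappa=e\}\quad(\kappa\le s,\ e\in E_0):$$
points of $D^s$ lie in some $E_M$ by hypothesis, the others have a coordinate in $E_0$. By Baire, one of these sets contains $F_\nu\cap Q'\ne\emptyset$ for some cube $Q'\subset Q$ of rank $q'\ge q$.

**Step 2 (the case $F_\nu\cap Q'\subset E_M$).** For $r\ge\max(M,q')$ and $x\in Q'$, $S^\nu_{(2^r,\dots,2^r)}(x)=2^{rs}\nu(Q_r(x))$. This is $0$ if $Q_r(x)\cap F_\nu=\emptyset$. Otherwise it equals its value at a point of $F_\nu\cap Q_r(x)\subset E_M$, so its modulus is at most $1$. On $Q'\cap D^s$, hence a.e. on $Q'$, it tends to $0$. By dominated convergence, for every cube $Q''\subset Q'$ we have $\nu(Q'')=\lim_r\int_{Q''}S^\nu_{(2^r,\dots,2^r)}=0$. This contradicts $F_\nu\cap Q'\ne\emptyset$.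

**Step 3 (the case $F_\nu\cap Q'\subset\{x_\kappa=e\}$).** Say $\kappa=1$ and $Q'=Q_1'\times Q_*'$; then $e\in Q_1'$. Clopen sets disjoint from $F_\nu$ have value $0$, so for clopen $I\subset Q_1'$, $K\subset Q'_*$
$$\nu(I\times K)=\mathbf 1[e\in I]\,\nu'(K),\qquad\nu'(K)=\nu(Q'_1\times K). \tag{7}$$
(If $e\notin I$ the value is $0$. If $e\in I$, subtract the value of $(Q_1'\setminus I)\times K$, which is $0$.) Let $x_1$ have the first $q'$ digits of $e$, digit number $q'$ different from that of $e$, and all later digits $0$. Then $x_1\in Q_1'\cap D$ and $\xi=x_1+e\in I_{q'}\setminus I_{q'+1}$, so $D_{2^r+2^{q'}}(\xi)=\pm2^{q'}$ for $r>q'$ by (2). Let $x'\in Q'_*\cap D^{s-1}$, $\sigma_\kappa\in\{0\}\cup\{2^i:i\ge q'\}$, $N'=(2^r+\sigma_\kappa)_{\kappa\ge2}$, $r>q'$. All indices are multiples of $2^{q'}$, so localization to $Q'$ and (7) give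
$$S^\nu_{(2^r+2^{q'},N')}(x_1,x')=D_{2^r+2^{q'}}(\xi)\,S^{\nu'}_{N'}(x').$$
The left side tends to $0$ by hypothesis, as $q'\ge q$. So $\nu'$ satisfies the hypothesis in dimension $s-1$ on the rank-$q'$ cube $Q'_*$. Hence $\nu'=0$, and by (7) $\nu|_{Q'}=0$, a contradiction. $\square$

## 10. Proof of Theorem B: the support of $\mu$ is empty

Fix $\rho\in(0,1)$ and let a series converge $\rho$-regularly to $0$ at each point of $D^d\setminus P$. Rectangular convergence implies this with $\rho=\frac12$, and $P$ does not depend on $\rho$. Let $\mu$ be the quasi-measure of the series, $F=\operatorname{supp}\mu$. Assume $F\ne\emptyset$; we derive a contradiction. Then $\mu=0$, so all $a_{\mathbf n}=0$.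

**Step 1 ($F\subset P$).** Let $Q\subset W$ be a cube of rank $q$. For fixed $\sigma$ the indices $(2^r+\sigma_\kappa)_\kappa$ have pairwise ratios tending to $1$, so they are allowed for large $r$ because $\rho<1$. At the points of $Q\cap D^d\subset D^d\setminus P$ the corresponding partial sums tend to $0$, and by localization they are those of $\mu|_Q$ when $r\ge q$ and $\sigma_\kappa\in\{0\}\cup\{2^i:i\ge q\}$. Lemma 5 with $s=d$ gives $\mu|_Q=0$. As $W$ is open, it is a union of such cubes, so $F\cap W=\emptyset$.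

**Step 2 (uniform bounds for two-variable sums on a portion of $\pi(F)$).** Let $\pi(t)=(t_1,t_2)$. For $n_z=(n_3,\dots,n_d)$ put
$$T_{N_1,N_2,n_z}(x_1,x_2)=\sum_{n_1<N_1,\ n_2<N_2}a_{n_1,n_2,n_z}w_{n_1}(x_1)w_{n_2}(x_2).$$
Call $(N_1,N_2,n_z)$ *$M$-admissible* if all of $N_1,N_2,n_\kappa,n_\kappa+1$ ($\kappa\ge3$) are $\ge M$ and have pairwise ratios $\ge\rho$. Differencing the partial sums in the variables $3,\dots,d$ isolates a single $n_z$: for $x=(x_1,x_2,z)$,
$$\sum_{\eta\in\{0,1\}^{d-2}}(-1)^{d-2-|\eta|}S_{N_1,N_2,n_z+\eta}(x)=w_{n_z}(z)\,T_{N_1,N_2,n_z}(x_1,x_2).$$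
By (5), each $(x_1,x_2)\in D^2$ has a $z$ with $(x_1,x_2,z)\in D^d\setminus P$. There all $\rho$-regular sums with large indices are at most $2^{-(d-2)}$ in modulus. So for each $(x_1,x_2)\in D^2$ there is $M$ with $|T_{N_1,N_2,n_z}(x_1,x_2)|\le1$ for all $M$-admissible indices. (This is where a third variable is used: moving $z$ takes us off $P$ without moving $(x_1,x_2)$.)

So the compact set $\pi(F)$ is the union of the countably many closed sets $E_M=\{x\in\pi(F):|T_{N_1,N_2,n_z}(x)|\le1\text{ for all }M\text{-admissible indices}\}$ and $\{x\in\pi(F):x_\kappa=e\}$, $\kappa\in\{1,2\}$, $e\in E_0$. By Baire there is a cube $Q_0\subset G^2$, of rank $q$ say, with $\emptyset\ne\pi(F)\cap Q_0$ contained in one of them.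

*It is not contained in $\{x_\kappa=e\}$.* Suppose it is, say with $\kappa=1$; the case $\kappa=2$ is the same. Take a rank-$q$ cube $Q'=Q'_1\times Q'_*\subset Q_0\times G^{d-2}$ with $F\cap Q'\ne\emptyset$; then $Q_1'=Q_q(e)$. As in (7), $\mu(I\times K)=\mathbf 1[e\in I]\,\nu'(K)$ on $Q'$, with a quasi-measure $\nu'$ on $Q'_*\subset G^{d-1}$. Let $x'\in Q'_*\cap D^{d-1}$. By (6) there is $x_1\in Q'_1\cap D$, $x_1\ne e$, with $(x_1,x')\in W$. Let $\ell\ge q$ be the index of the first nonzero digit of $\xi=x_1+e$. For $r>\ell$ we have $D_{2^r+2^\ell}(\xi)=\pm2^\ell$ by (2). For $N'=(2^r+\sigma_\kappa)_{\kappa\ge2}$ with $\sigma_\kappa\in\{0\}\cup\{2^i:i\ge q\}$, all indices are multiples of $2^q$, and localization to $Q'$ and convergence at $(x_1,x')\in D^d\setminus P$ give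
$$S_{(2^r+2^\ell,N')}(x_1,x')=D_{2^r+2^\ell}(\xi)\,S^{\nu'}_{N'}(x')\to0 .$$
So $S^{\nu'}_{N'}(x')\to0$. Lemma 5 with $s=d-1$ gives $\nu'=0$, so $\mu|_{Q'}=0$, a contradiction.

Hence there are $Q_0$ and $M$ with
$$\emptyset\ne\pi(F)\cap Q_0,\qquad|T_{N_1,N_2,n_z}(y)|\le1\quad\forall y\in\pi(F)\cap Q_0,\ \forall\,M\text{-admissible indices}.\tag{8}$$

It remains to prove that $\mu(Q)=0$ for all cubes $Q\subset Q_0\times G^{d-2}$. This contradicts $F\cap(Q_0\times G^{d-2})\ne\emptyset$ and finishes the proof. Let $Q=Q^1\times Q^2\times Q_z$ have rank $q'$, with $Q^1\times Q^2\subset Q_0$, and let $z_Q\in Q_z$. Let $j$ be so large that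
$$p_1=j\ge q',\qquad2^{p_1}\ge M,\qquad(1+2^{-j})^{-1}\ge\rho,$$
and use the objects of stage $j$.

**Step 3 (expressing $\mu(Q)$ by modulated integrals).** Put $r=m_J+1$ and $f=S_{(2^r,\dots,2^r)}$. $W_j$ is a union of rank-$r$ cubes, which are disjoint from $F$ by Step 1. Since $f(x)=2^{rd}\mu(Q_r(x))$, $f=0$ on $W_j$. With $U_S=\prod_{i\in S}U_i$ we have $\mathbf 1_{W_j}=\prod_i\frac{1+U_i}2=2^{-J}\sum_{S\subset[J]}U_S$. So $0=\int_Qf\mathbf 1_{W_j}$ gives
$$\mu(Q)=\int_Qf=-\sum_{\emptyset\ne S\subset[J]}\int_QfU_S.\tag{9}$$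
Fix $S\ne\emptyset$. Put $i=\max S$, $p=p_i$, $m=m_i$, $k_S=\sum_{i'\in S}2^{m_{i'}}$. Then $U_S(t)=u(t_1,t_2)\,w_{k_S}(z)$ with
$$u=u_0\cdot(-1)^{\sum_{l<n}a_lb_l}\,r_m(t_1)r_m(t_2),\qquad a_l=t_{1,p+l},\quad b_l=t_{2,p+n-1-l},$$
where $u_0=\pm1$ comes from the $i'<i$ and depends only on digits with index $<p$. Put
$$\varphi(t_1,t_2)=\int_{Q_z}f(t_1,t_2,z)\,w_{k_S}(z)\,dz,\qquad\text{so}\qquad\int_QfU_S=\int_{Q^1\times Q^2}u\varphi.\tag{10}$$

**Step 4 (the sums of $\varphi$ are bounded on $\pi(F)\cap Q_0$).** From $D_{2^{q'}}=2^{q'}\mathbf 1_{I_{q'}}$ in each coordinate,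
$$\mathbf 1_{Q_z}(z)=2^{-q'(d-2)}\sum_{m'\in[0,2^{q'})^{d-2}}w_{m'}(z_Q)\,w_{m'}(z).$$
As $q'\le p_1<m_1$, the binary digits of $k_S$ and $m'_\kappa$ do not overlap. So $w_{k_S}w_{m'}=w_{k_S+m'}$ coordinatewise, and $k_S+m'_\kappa<2^{m_J+1}=2^r$. Since $f$ has the coefficients $a_{\mathbf n}$ for all $n_\kappa<2^r$, for $N_1,N_2\le2^r$
$$S_{N_1,N_2}\varphi(y)=2^{-q'(d-2)}\sum_{m'}w_{m'}(z_Q)\,T_{N_1,N_2,k_S+m'}(y).$$
Let $N_1,N_2\in[2^m,2^m+2^{p+n}]$; these are $\le2^r$. All numbers $k_S+m'_\kappa$ and $k_S+m'_\kappa+1$ lie in $[2^m,2^m+2^p]$. For $i=1$ this holds as $2^{q'}\le2^{p_1}$. For $i\ge2$ it holds as $\sum_{i'<i}2^{m_{i'}}+2^{q'}\le2^{m_{i-1}+2}=2^{p_i}$. Since $2^{p+n}=2^{m-j}$, all these indices lie in $[2^m,(1+2^{-j})2^m]$. So their ratios are $\ge\rho$, they are $\ge2^{p_1}\ge M$, and $(N_1,N_2,k_S+m')$ is $M$-admissible. There are $2^{q'(d-2)}$ values of $m'$, so (8) yields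
$$|S_{N_1,N_2}\varphi(y)|\le1\quad\text{for }y\in\pi(F)\cap Q_0,\ N_1,N_2\in[2^m,2^m+2^{p+n}].\tag{11}$$

**Step 5 (the function $g$).** Let $g$ be the conditional expectation of $u\varphi$ on the rank-$(p+n)$ cubes of $G^2$. We claim
$$\sum_{n_1,n_2\in[2^m,2^m+2^{p+n})}\hat\varphi(n_1,n_2)w_{n_1}(x_1)w_{n_2}(x_2)=u(x)g(x).\tag{12}$$
Since $p+n<m$, $\sum_{2^m\le n_1<2^m+2^{p+n}}w_{n_1}=r_mD_{2^{p+n}}$. So the left side is $r_m(x_1)r_m(x_2)$ times the conditional expectation of $\varphi\,r_m(t_1)r_m(t_2)$ on rank-$(p+n)$ cubes. Now $\tilde u=u\,r_m(t_1)r_m(t_2)=u_0(-1)^{\sum a_lb_l}$ is $\pm1$ and has rank $p+n$, and $\varphi\,r_m(t_1)r_m(t_2)=\tilde u\cdot u\varphi$. So that conditional expectation is $\tilde ug$, and (12) follows.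

**Step 6 (window sums are the $\Theta_v$ of Section 7).** For a window $\Lambda=\Lambda_v=[\lambda,\lambda+L)$, $\lambda=vL$, and $x\in G^2$ with block bits $a_l=a_l(x)$, $b_l=b_l(x)$, put
$$N_1'=2^m+\sum_{l\ge\lambda+L}b_l2^{p+l},\qquad N_1''=2^m+\sum_{l\ge\lambda}b_l2^{p+l},$$
$$N_2'=2^m+\sum_{l<\lambda}a_l2^{p+n-1-l},\qquad N_2''=2^m+\sum_{l<\lambda+L}a_l2^{p+n-1-l},$$
$$\Theta_v(x)=u(x)\sum_{N_1'\le n_1<N_1''}\ \sum_{N_2'\le n_2<N_2''}\hat\varphi(n_1,n_2)w_{n_1}(x_1)w_{n_2}(x_2).$$
All these frequencies lie in $[2^m,2^m+2^{p+n})$, where by (12) $\varphi$ and $ug$ have the same coefficients. Hence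
$$\Theta_v(x)=u(x)\int(ug)(x+y)\,K_1(y_1)K_2(y_2)\,dy,$$
with $K_1=\sum_{n_1}w_{n_1}$, $K_2=\sum_{n_2}w_{n_2}$ over the two ranges.

*The ranges.* $N_1'$ has bits $b_l$ at positions $p+l$ for $l\ge\lambda+L$ and zeros below (apart from $2^m$), and $N_1''-N_1'=\sum_{l\in\Lambda}b_l2^{p+l}$. So the integers $n_1\in[N_1',N_1'')$ are exactly $2^m+\sum_lc_l2^{p+l}+n'$ with $n'\in[0,2^p)$ arbitrary, $c_l=b_l(x)$ for $l\ge\lambda+L$, $c_\Lambda\prec b_\Lambda(x)$, and $c_l$ free for $l<\lambda$. In the second variable smaller $l$ are more significant: the integers $n_2\in[N_2',N_2'')$ are exactly $2^m+\sum_lc'_l2^{p+n-1-l}+n''$ with $n''\in[0,2^p)$ arbitrary, $c'_l=a_l(x)$ for $l<\lambda$, $c'_\Lambda\prec'a_\Lambda(x)$, and $c'_l$ free for $l\ge\lambda+L$.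

*The kernels.* With $a_l(y)=y_{1,p+l}$ and $b_l(y)=y_{2,p+n-1-l}$, summing over $n'$, $n''$ and the free bits gives
$$K_1=r_m(y_1)D_{2^p}(y_1)(-1)^{\sum_{l\ge\lambda+L}b_l(x)a_l(y)}\Big[\sum_{c\prec b_\Lambda(x)}(-1)^{c\cdot a_\Lambda(y)}\Big]\prod_{l<\lambda}2\cdot\mathbf 1[a_l(y)=0],$$
$$K_2=r_m(y_2)D_{2^p}(y_2)(-1)^{\sum_{l<\lambda}a_l(x)b_l(y)}\Big[\sum_{c'\prec'a_\Lambda(x)}(-1)^{c'\cdot b_\Lambda(y)}\Big]\prod_{l\ge\lambda+L}2\cdot\mathbf 1[b_l(y)=0].$$
Where $D_{2^p}(y_1)D_{2^p}(y_2)\ne0$, the digits of $y$ below $p$ vanish, $u_0$ cancels, and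
$$u(x)u(x+y)=r_m(y_1)r_m(y_2)(-1)^{\sum_l(a_l(y)b_l(y)+a_l(x)b_l(y)+a_l(y)b_l(x))}.$$

*The product $u(x)u(x+y)K_1K_2$.*

* For $l<\lambda$ we have $a_l(y)=0$, and the remaining phase $(-1)^{a_l(x)b_l(y)}$ cancels against $K_2$.
* For $l\ge\lambda+L$ we have $b_l(y)=0$, and $(-1)^{a_l(y)b_l(x)}$ cancels against $K_1$.
* For $l\in\Lambda$ we get exactly $k(a_\Lambda(x),b_\Lambda(x);a_\Lambda(y),b_\Lambda(y))$.
* $r_m(y_1)^2r_m(y_2)^2=1$.

The factors $D_{2^p}$ and $2\cdot\mathbf 1[\cdot]$ are probability densities. Hence, inside $g$, the digits of index $<p$, the $a_l$ with $l<\lambda$, and the $b_l$ with $l\ge\lambda+L$ are kept. The bits in $\Lambda$ are shifted by $(a_\Lambda(y),b_\Lambda(y))$, which is uniformly distributed. The $a_l$ with $l\ge\lambda+L$ and the $b_l$ with $l<\lambda$ are averaged, which turns $g$ into $h_v$. So $\Theta_v$ is precisely the quantity of Section 7 for the rank-$(p+n)$ function $g$, where $\omega$ stands for the digits with index $<p$. As the $\omega$-digits are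 never moved and $q'\le p$, this remains true after restricting to $Q^1\times Q^2$ with normalized measure, with $\omega$ the digits of $t_1,t_2$ with index in $[q',p)$. In particular $\Theta_v$ has rank $p+n$.

**Step 7 (the hypotheses of Lemma 4).** Let $x\in Q^1\times Q^2$ with $g(x)\ne0$, and let $\tilde Q=Q_{p+n}(x)\subset Q^1\times Q^2\subset Q_0$. Then $u\varphi\not\equiv0$ on $\tilde Q$, so $f\not\equiv0$ on $\tilde Q\times Q_z$. Hence some rank-$r$ cube in $\tilde Q\times Q_z$ has $\mu\ne0$, and therefore meets $F$. So there is $y\in\pi(F)\cap\tilde Q$. As $g$ and $\Theta_v$ have rank $p+n$, $g(x)=g(y)$ and $\Theta_v(x)=\Theta_v(y)$.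

By (12), $|g(y)|$ is the modulus of a signed sum of four terms $S_{N_1,N_2}\varphi(y)$ with $N_\kappa\in\{2^m,2^m+2^{p+n}\}$. And $|\Theta_v(y)|$ is the modulus of a signed sum of four terms with $N_\kappa\in\{N'_\kappa,N''_\kappa\}\subset[2^m,2^m+2^{p+n}]$, formed with the block bits of $y$. By (11), $|g(x)|\le4$ and $|\Theta_v(x)|\le4$ for every $v$. Where $g=0$ the bound $|g|\le4$ is trivial.

**Step 8 (summing over $S$).** $Q^1\times Q^2$ is a union of rank-$(p+n)$ cubes, so $\int_{Q^1\times Q^2}u\varphi=\int_{Q^1\times Q^2}g$. Lemma 4 with $\delta=\delta_j$, together with (10), gives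
$$\Big|\int_QfU_S\Big|=\Big|\int_{Q^1\times Q^2}g\Big|\le4\delta_j\,|Q^1\times Q^2|\le4\cdot8^{-J_j}.$$
There are fewer than $2^{J_j}$ sets $S$ in (9), so $|\mu(Q)|\le2^{J_j}\cdot4\cdot8^{-J_j}=4\cdot4^{-J_j}$. This holds for all large $j$, and $J_j\to\infty$, so $\mu(Q)=0$. This is the contradiction announced before Step 3, and Theorem B is proved. $\blacksquare$
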